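\title{Computing Centroid Trees of Weighted Trees Takes Time $\Theta(n\log\log W)$}

\begin{abstract}
A centroid tree of a vertex-weighted tree is obtained by removing a weighted centroid, making it the root, and recursing on the components that remain. We determine the worst-case time needed to compute a centroid tree of a tree with $n$ vertices and real weights in $[1,W]$, when weights can only be added, subtracted and compared. The answer is $\Theta\bigl(n(1+\min\{\log n,\log(1+\log W)\})\bigr)$ for all $n\ge 4$ and $W\ge 1$. In particular it is $\Theta(n\log\log W)$ when $W\to\infty$ and $W\le 2^{\log^{o(1)}n}$. The lower bound encodes the sorting of many short lists in one tree. The upper bound finds centroids in a hierarchy of clusters that is refined from coarse to fine while the components shrink, and it switches to a logarithmic-time dynamic structure once the components have size polynomial in $\log W$.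
\end{abstract}

\section{The problem and the result}

\subsection{Centroid trees}

Let $G$ be a tree with $n$ vertices and let $w:V(G)\to[1,W]$ be a weight function with real values. For a vertex set $U$ write $w(U)=\sum_{u\in U}w(u)$. A \emph{centroid} of a tree $H$ with weights $w$ is a vertex $c$ such that every component $C$ of $H-c$ satisfies $w(C)\le w(V(H))/2$. We write $w(H)$ for $w(V(H))$ and identify a connected vertex set of a tree with the subtree it induces.

A centroid always exists: root $H$ anywhere and let $c$ be a deepest vertex whose subtree weighs at least $w(H)/2$. The subtrees of the children of $c$ weigh less than half, and everything outside the subtree of $c$ weighs at most half.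

A \emph{search tree} on a connected graph $H$ is a rooted tree with vertex set $V(H)$. Its root is a vertex $r$ of $H$, and its child subtrees are search trees on the components of $H-r$, one for each component. A \emph{centroid tree} of $(H,w)$ is a search tree on $H$ whose root $c$ is a centroid of $(H,w)$ and whose child subtrees are centroid trees of the components of $H-c$, with restricted weights. Each step down a centroid tree at least halves the remaining weight, so a vertex $v$ at depth $d$ has $w(v)\le 2^{-d}w(G)$: heavy vertices are close to the root, and no vertex is deeper than $\log(nW)$. Here and throughout, $\log$ is the logarithm to base $2$. A centroid tree need not be unique; two adjacent vertices of equal weight already have two.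

The task is: given $G$ by adjacency lists and the weights $w$, output some centroid tree of $(G,w)$ as a parent array. The following question is posed in \cite{phd}: \emph{what is the complexity of computing a centroid tree on a tree with $n$ vertices, when all weights are in $[1,W]$ for $W\in\omega(1)$ and $W\le 2^{\log^{o(1)}n}$?} Here $W=W(n)$ is a function of $n$, $W\in\omega(1)$ means $W(n)\to\infty$, and asymptotics are for $n\to\infty$.

\paragraph{Model.} We work on a word RAM with words of $\Theta(\log n)$ bits and the usual unit-cost operations on vertex names, pointers, counters and array indices. The real weights, and real numbers derived from them, may be used only through unit-cost additions, subtractions and comparisons. No floor, multiplication, division or bit operation may be applied to weights, and no value computed from a weight may serve as an array index. We also assume that the $n$ cells of the output array initially have contents that do not depend on the input. This last convention is used only for the lower bound $\Omega(n)$ in the cases $n<11$ and $W<27$.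

\subsection{Which answer to expect}

The existence proof above finds one centroid in linear time. If all weights are equal, then sizes halve along with weights, every vertex is scanned in at most $1+\log n$ components, and plain recursion takes $O(n\log n)$ time. With unequal weights the recursion may be much slower, because halving the weight need not halve the number of vertices. Take a star with center of weight $1$ and leaves of weights $3^0,3^1,\dots,3^{k-1}$. As long as at least two leaves remain, the heaviest one outweighs everything else together. It is therefore the only centroid, and its removal shrinks the star by a single vertex.

The same star suggests the right lower bound. Each of its centroid trees lists the leaves in sorted order, so computing one costs about $k\log k$ comparisons. Since weights are at most $W$, only about $\log W$ powers of $3$ are available, which limits one star to $k\approx\log W$ leaves. But we can use $n/k$ disjoint stars, and sorting all of them costs about $\frac nk\cdot k\log k=n\log k\approx n\log\log W$. In the range of the question this bound is optimal. In general one only has to take into account that $k$ cannot exceed $n$ and that linear time is always needed.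

\begin{theorem}\label{thm:main}
Let $\Lambda(n,W)=1+\min\{\log n,\ \log(1+\log W)\}$. In the model above:
\begin{itemize}
\item[(U)] There is a deterministic algorithm that computes a centroid tree in time $O(n\,\Lambda(n,\rho))$, where $\rho=\max w/\min w\le W$. It need not know $W$ or $\rho$.
\item[(L)] For all $n\ge4$ and $W\ge1$, every deterministic algorithm needs $\Omega(n\,\Lambda(n,W))$ time in the worst case on weights in $[1,W]$. If $\min\{\lfloor\log_3W\rfloor+1,\lfloor(n-3)/2\rfloor\}\ge4$, then $\Omega(n\,\Lambda(n,W))$ comparisons of reals are needed. This remains true for the expected number of comparisons of zero-error randomized algorithms, and even if a comparison may test the sign of an arbitrary real function of the weights.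
\end{itemize}
\end{theorem}

Since $\rho\le W$ and $\Lambda$ is monotone in its second argument, the bounds match: the worst-case time is $\Theta(n\Lambda(n,W))$ for all $n\ge4$ and $W\ge1$.

\begin{corollary}\label{cor:range}
If $W\in\omega(1)$ and $W\le2^{\log^{o(1)}n}$, then computing a centroid tree takes $\Theta(n\log\log W)$ time in the worst case.
\end{corollary}

\begin{proof}
In this range $\log W\le(\log n)^{o(1)}$, so $1+\log W\le n$ for large $n$ and the minimum in $\Lambda$ is $\log(1+\log W)$. As $W\to\infty$, $\Lambda(n,W)=1+\log(1+\log W)=\Theta(\log\log W)$.
\end{proof}

Section~\ref{sec:lower} proves (L). Section~\ref{sec:path} shows the idea of the algorithm on a path with equal weights. Sections~\ref{sec:tools}--\ref{sec:time} prove (U).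

\section{The lower bound}\label{sec:lower}

\paragraph{A small case.} Consider a star with center of weight $1$ and leaves of weights $1,3,9$. The total is $14$. Deleting the leaf of weight $9$ leaves weight $5$, while deleting any other vertex leaves a component that contains this leaf and thus weighs more than $7$; so the unique centroid is the leaf of weight $9$. What remains weighs $5$, and by the same argument the leaf of weight $3$ is the unique next centroid. The last two vertices have weight $1$ each, and either may come first. Every valid output thus reveals which leaf carries which weight.

\paragraph{The bound $\Omega(n)$.} Let $G$ be a star with $w\equiv1$, $n\ge4$ vertices and center $z$. Deleting a leaf leaves a component of weight $n-1>n/2$, so $z$ is the only centroid, and $n-1$ output cells must contain $z$. Choose $z$ to be a name that occurs at most once in the initial contents of the output array; such a name exists, since there are $n$ cells and $n$ names. Then at least $n-2$ cells must be written.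

\paragraph{The main bound.} Let
\[
k=\min\{1+\lfloor\log_3W\rfloor,\ \lfloor(n-3)/2\rfloor\}.
\]
If $k<4$, then $n<11$ or $W<27$, so $\Lambda(n,W)=O(1)$ and the bound $\Omega(n)$ suffices. Let $k\ge4$ from now on and put $s=\lfloor(n-1)/(k+1)\rfloor$. Since $2(k+1)\le n-1$, we have $s\ge2$.

\emph{Instances.} Fix a tree $G$ and its representation as follows. There is a hub $a$. There are $s$ stars; the $i$-th has a center $z_i$ adjacent to $a$, and $k$ leaves adjacent to $z_i$. Finally, $r=n-1-s(k+1)$ extra leaves are adjacent to $a$. The hub, the centers and the extra leaves have weight $1$. The leaves of each star receive the weights $3^0,3^1,\dots,3^{k-1}$ in an arbitrary order; these are at most $W$. This gives $(k!)^s$ weight functions. All stars have the same total weight $S$.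

\emph{The root is forced.} The total weight is $sS+1+r$. The components of $G-a$ weigh $S$ or $1$, at most half because $s\ge2$, so $a$ is a centroid. If $c$ lies in a star, the component of $G-c$ containing $a$ weighs at least $(s-1)S+1+r$. This exceeds $\frac12(sS+1+r)$, since twice the difference is $(s-2)S+1+r>0$. If $c$ is an extra leaf, then $G-c$ has one component, whose weight is the total minus $1$, again more than half. So $a$ is the unique centroid, and each star becomes a component. This is what the hub is for: it separates the stars whatever the order of the leaf weights.

\emph{Each star is sorted.} Consider a star whose remaining leaves have weights $3^0,\dots,3^i$ with $i\ge1$, and let $x$ be its heaviest leaf. Everything except $x$ weighs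
\[
1+\frac{3^i-1}{2}=\frac{3^i+1}{2}<3^i=w(x).
\]
Hence $x$ carries more than half of the weight. The only component left by deleting $x$ weighs less than half, so $x$ is a centroid; deleting any other vertex leaves a component that contains $x$. So $x$ is the unique centroid. In every centroid tree, the part on this star therefore starts with the leaves of weights $3^{k-1},3^{k-2},\dots,3^1$ in this order, and the leaf of weight $3^0$ is the one left over. Hence different weight functions of the family have disjoint sets of valid outputs.

\emph{Counting.} The graph, its representation and $n$ are fixed, and real numbers influence the control flow and the word data only through comparisons. This is where the model enters: a table lookup indexed by a weight could distinguish many cases in one step, while a comparison has at most three outcomes. All word data, including the output, are determined by the sequence of outcomes. So the algorithm is a decision tree of arity at most $3$, and different instances of the family reach different leaves. With $N=(k!)^s$ instances reaching leaves at depths $d_1,\dots,d_N$, Kraft's inequality gives $\sum_i3^{-d_i}\le1$, and by convexity of $x\mapsto3^{-x}$ the average of the $d_i$ is at least $\log_3N$. So $\log_3(k!)^s$ comparisons are needed in the worst case, and also on average over the uniform distribution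 on the family.

A zero-error randomized algorithm halts with a correct output with probability $1$ on each input. As the family is finite, almost every choice of the random bits gives a deterministic algorithm that is correct on the whole family. Averaging the last bound over the random bits shows that some instance needs at least $\log_3(k!)^s$ comparisons in expectation. Nothing was assumed about what a comparison tests.

\emph{Numbers.} From $k!\ge(k/e)^k$ and $\frac34\log k\ge\frac32>\log e$ for $k\ge4$ we get $\log k!\ge\frac14k\log k$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, also $sk\ge\frac{(n-1)k}{2(k+1)}\ge0.4(n-1)$. So at least $\frac{0.1}{\log3}(n-1)\log k$ comparisons are needed. It remains to compare $\log k\ge2$ with $\Lambda=\Lambda(n,W)$.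
\begin{itemize}
\item If $k=1+\lfloor\log_3W\rfloor$, then $\log W<k\log3<1.59k$, so $1+\log W\le2k$ and $\log(1+\log W)\le1+\log k\le1.5\log k$.
\item If $k=\lfloor(n-3)/2\rfloor$, then $n\le2k+4\le3k$ and $\log n\le\log3+\log k\le1.8\log k$, because $\log 3<1.6\le0.8\log k$.
\end{itemize}
In both cases $\Lambda\le1+1.8\log k\le2.3\log k$, and part (L) of Theorem~\ref{thm:main} follows. \hfill$\square$

\section{The idea of the algorithm on a path}\label{sec:path}

Plain recursion is slow because it looks at every vertex of a component in order to find one centroid. The remedy is to look at blocks of vertices with known total weights, to find a block that contains a centroid, and to open only this block. Opened blocks stay open, so the cost of opening is bounded once and for all. What has to be controlled is the number of blocks in a component at the moment it is searched.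

Let $G$ be the path $1,2,\dots,n$ with $n=2^J$ and unit weights. For $0\le i\le J$ the \emph{dyadic intervals} of level $i$ are the $n/2^i$ intervals $[a2^i+1,(a+1)2^i]$; each one of level $i\ge1$ is the union of two of level $i-1$. At every time the path is partitioned into dyadic intervals, its current blocks; initially there is one block. We process components in order of decreasing size class. In \emph{phase} $j=J,J-1,\dots,0$ we first split all blocks longer than $2^j$, and then treat all components $H$ with $2^j\le|H|<2^{j+1}$ as follows: scan the blocks of $H$, find a block containing a centroid, split it repeatedly, each time continuing with a half that contains a centroid, until the centroid is a block by itself, and remove it.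

For $n=8$ the first search splits $[1,8]$, $[1,4]$ and $[3,4]$, isolates the centroid $4$ and leaves the blocks $[1,2],\{3\}$ of the component $[1,3]$ and the block $[5,8]$ of the component $[5,8]$. In phase $2$ the component $[5,8]$ is scanned as one block; its centroid $6$ is isolated by splitting $[5,8]$ and $[5,6]$, and the blocks $\{5\}$ and $[7,8]$ remain. In phase $1$ the component $[1,3]$ is scanned as the two blocks $[1,2]$ and $\{3\}$, and its centroid is $2$.

\emph{How many blocks are scanned?} Let $H$ be processed in phase $j$, and let $D$ be one of its blocks at that time. Then $|D|\le2^j$. At most one block has length exactly $2^j$, since $|H|<2^{j+1}$. If $|D|<2^j$, consider the interval $D^+$ of twice the length from which $D$ was split off. It has length at most $2^j$, so it was split in an earlier search, hence it contains an already removed vertex. Therefore $D^+$ is not contained in $H$ and straddles one of the two ends of $H$. (In the example, $D=\{3\}$ and $D^+=[3,4]$.) Each end is straddled by at most $j$ dyadic intervals of levels $1,\dots,j$, and each has two halves. So at most $1+4j$ blocks are scanned.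

\emph{How many components are there?} If $H_2\subset H_1$ are different components arising in the process, then $|H_2|\le|H_1|/2$, so they cannot both belong to phase $j$. Hence phase $j$ has at most $n/2^j$ components, and the total number of scanned blocks is at most $\sum_{j\ge0}\frac n{2^j}(1+4j)=2n+8n=10n$. The whole computation is linear.

For general trees and weights three things change.
\begin{itemize}
\item There are no dyadic intervals. They are replaced by a hierarchy of clusters with at most three boundary edges each, whose partition at level $j$ has $O(n(11/12)^j)$ clusters as long as $j\le\log n$.
\item A component can have many boundary edges instead of two. Their total number over a phase is bounded by charging each edge to the larger component at which it became a boundary edge.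
\item Halving the weight does not halve the size. If $\rho=\max w/\min w$, a vertex can lie in several components of the same size class, but in no more than $\lambda=2+\log\rho$.
\end{itemize}
With these changes, $O\bigl(\lambda n(11/12)^j+\lambda^2n\,j2^{-j}\bigr)$ blocks are scanned in phase $j$. The sum over all $j\ge h$ is $O(n)$ as soon as $h\ge8\log\lambda$. The components that remain after phase $h$ have fewer than $2^h$ vertices. For them we use a dynamic data structure that computes a centroid tree of $m$ vertices in $O(m(1+\log m))$ time for arbitrary weights; this costs $O(nh)$ in total. With $h=\Theta(\log\lambda)$ we arrive at $O(n\log\lambda)$. If $h$ would exceed $\log n$, we use the dynamic structure alone, in time $O(n(1+\log n))$.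

\section{Copies, central sets and clusters}\label{sec:tools}

From now on let $n\ge2$; for $n=1$ the task is trivial.

\subsection{Bounded degree}\label{sec:copies}

A cluster is useful only if it communicates with the rest of the tree through few edges, and for this we need bounded degrees. Replace each vertex $v$ of degree $d$ by a path of $d$ \emph{copies} joined by \emph{copy edges}, such that the $i$-th copy is incident to the $i$-th edge of $v$ in $G$. The edges of $G$ become the \emph{original edges} of the new tree $G'$. The first copy of $v$ gets weight $w(v)$ and size $1$, all others get weight $0$ and size $0$. Then $G'$ is a tree of maximum degree at most $3$ with $n'=2(n-1)\ge n$ vertices, and each copy is incident to exactly one original edge.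

For a connected set $H\subseteq V(G)$ let $H'$ be the set of all copies of vertices of $H$. It is connected, with weight $w(H)$ and size $|H|$. The edges of $G'$ leaving $H'$ are original edges and correspond one-to-one to the edges of $G$ leaving $H$; let $\partial H$ be their number.

\subsection{Central sets}

Both algorithms below find centroids by the same descent: they maintain a connected set with at most half of the weight beyond each edge that leaves it, and they shrink this set until it is a single copy. Let $R$ be a connected set of vertices of $G'$ and let $p\subseteq R$ be nonempty and connected. Since $G'[R]$ is a tree, each edge $f$ of $G'[R]$ with exactly one endpoint in $p$ leads to a different component of $R\setminus p$; let $\mathrm{out}(f)$ be its weight. We call $p$ \emph{central in $R$} if $\mathrm{out}(f)\le w(R)/2$ for all these edges $f$.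

\begin{lemma}\label{lem:central}
\begin{itemize}
\item[(i)] If $R=H'$ for a connected set $H\subseteq V(G)$ and $\{c'\}$ is central in $R$, where $c'$ is a copy of $c$, then $c$ is a centroid of $H$.
\item[(ii)] Let $p=p_A\cup p_B$ be central in $R$, where $p_A,p_B$ are disjoint, nonempty and connected, and let $g$ be the edge between them. Let $S_A=w(p_A)+\sum\mathrm{out}(f)$ over all edges $f\ne g$ of $G'[R]$ leaving $p_A$, and define $S_B$ in the same way. Then $S_A+S_B=w(R)$. If $S_A\ge S_B$, then $p_A$ is central, with $\mathrm{out}(g)=S_B$; otherwise $p_B$ is central, with $\mathrm{out}(g)=S_A$. For the other edges $f$ leaving the chosen set, $\mathrm{out}(f)$ is unchanged.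
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $X$ be a component of $H-c$. The set $X'$ is connected and avoids $c'$, so it lies in one component of $H'\setminus\{c'\}$. Weights are nonnegative, so $w(X)=w(X')\le w(H)/2$.

(ii) $S_A$ and $S_B$ are the weights of the two parts into which $R$ falls when the edge $g$ is deleted. If $S_A\ge S_B$, the edges leaving $p_A$ are $g$, beyond which lies weight $S_B\le w(R)/2$, and edges that already leave $p$, beyond which nothing has changed. The other case is symmetric.
\end{proof}

\subsection{The hierarchy of clusters}

Let $T_0=G'$. Suppose $T_i$ is a tree of maximum degree at most $3$ with $n_i\ge2$ nodes. We want to contract a matching whose size is a constant fraction of $n_i$ without creating large degrees. Call an edge $uv$ of $T_i$ \emph{allowed} if one endpoint has degree $1$ or both have degree $2$. Its contraction gives a node of degree $\deg u+\deg v-2\le2$. Choose greedily a maximal matching $M$ of allowed edges and contract all its edges to obtain $T_{i+1}$. The degrees of the other nodes do not change, so the maximum degree is still at most $3$. Stop when a single node is left.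

\begin{lemma}\label{lem:matching}
$|M|\ge n_i/12$, and hence $n_{i+1}\le\frac{11}{12}n_i$.
\end{lemma}

\begin{proof}
Let $\ell,p,t$ be the numbers of nodes of degrees $1,2,3$, and let $x$ be the number of nodes of degree $2$ that lie on no allowed edge. Both neighbors of such a node have degree $3$. Root $T_i$ at a leaf and map each such node to its unique child; this is an injection into the nodes of degree $3$, so $x\le t$. Counting degrees gives $\ell-t=2$, so $t\le\ell$.

Let $A$ consist of the leaves and of the nodes of degree $2$ on an allowed edge, so $|A|=\ell+p-x$. Then
\[
n_i=\ell+(p-x)+x+t\le\ell+(p-x)+2t\le3\ell+(p-x)\le3|A|.
\]
Each node of $A$ lies on an allowed edge. By maximality of $M$, the node itself or the other end of this edge is matched. For $uv\in M$ at most four nodes are equal or adjacent to $u$ or $v$, because the contracted node has degree at most $2$. So $|A|\le4|M|$ and $n_i\le12|M|$.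
\end{proof}

A node of $T_i$ corresponds to a connected set of vertices of $G'$, a \emph{cluster}, and the nodes of $T_i$ give a partition $P_i$ of $V(G')$ into clusters. If $T_L$ is the last tree, put $P_i=\{V(G')\}$ for $i>L$. By Lemma~\ref{lem:matching},
\begin{equation}\label{eq:Pi}
|P_i|\le\max\{1,\ n'(11/12)^i\}\qquad(i\ge0).
\end{equation}
Singletons have \emph{level} $0$, and a cluster created by a contraction $T_{i-1}\to T_i$ has level $i$; a node that is not matched is not duplicated. The clusters form a binary tree, the \emph{merge tree}, whose leaves are the $n'$ singletons and whose root is $V(G')$. Levels strictly increase towards the root, so the merge tree has depth at most $L=O(1+\log n)$. Each cluster of level at least $1$ stores its two children $A,B$ and its \emph{merge edge} $g$, the unique edge of $G'$ between $A$ and $B$. Each cluster stores its parent, weight, size, level, and its \emph{external edges}, the edges of $G'$ with exactly one endpoint in it. The external edges of a cluster of level $i$ are the edges of $T_i$ at the corresponding node, so there are at most three.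

The partition $P_j$ consists of the clusters of level at most $j$ whose parent has level greater than $j$ or does not exist.

\emph{Construction.} Store $T_i$ with adjacency arrays of length at most $3$, where each edge carries the name of the corresponding edge of $G'$. One scan over the edges finds $M$; one scan over the nodes creates the new clusters and $T_{i+1}$. This takes $O(n_i)$ time per level and $O(\sum_in_i)=O(n)$ in total. Clusters are created in order of level, so the list of creations, read backwards, enumerates them by decreasing level.

\section{Arbitrary weights in time $O(m(1+\log m))$}\label{sec:mlogm}

\begin{lemma}\label{lem:mlogm}
For a tree with $m$ vertices and arbitrary positive weights, a centroid tree can be computed in $O(m(1+\log m))$ time in the model.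
\end{lemma}

The idea is to keep the hierarchy fixed, delete edges when centroids are removed, and let each cluster remember how deleted edges have cut it, as far as this is visible from outside.

\begin{proof}
The case $m=1$ is trivial, so let $m\ge2$. Build the structures of Section~\ref{sec:tools} for this tree; the merge tree has depth $D=O(\log m)$. Edges of $G'$ are \emph{alive} or \emph{dead}; initially all are alive, and only original edges will die. Let $F$ be the forest of alive edges on $V(G')$. A \emph{piece} of a cluster $C$ is a component of $F[C]$ that is incident to at least one alive external edge of $C$. Each alive external edge lies on exactly one piece, so there are at most three pieces, and a piece is identified by any alive external edge on it. For each piece we store its weight and the set of alive external edges on it.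

For $C=A\cup B$ with merge edge $g$ these data follow in $O(1)$ time from those of $A$ and $B$. If $g$ is alive, the piece of $A$ on $g$ and the piece of $B$ on $g$ are united and $g$ is deleted from the edge set of the union; if no alive external edge is left on it, the union is not stored. All other pieces are inherited. Initially the data are computed bottom-up in $O(m)$ time.

\emph{Killing an edge $xy$.} Only clusters that contain $x$ or $y$ are affected, and the smallest cluster containing both is the one with merge edge $xy$. Recompute, bottom-up, $\{x\}$ and its ancestors strictly below this cluster, and then $\{y\}$ and all its ancestors. Each recomputation uses children that are either correct already or contain neither $x$ nor $y$. The cost is $O(1+D)$.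

\emph{Finding a central singleton in the component $R$ of $F$ containing a given vertex $x$.} Since $R$ is connected in $F$ and $G'$ has no cycles, all edges of $G'[R]$ are alive. If $x$ has no alive edge, then $R=\{x\}$ and we are done. Otherwise $\{x\}$ is a piece of the cluster $\{x\}$, and we climb in the merge tree, maintaining the piece that contains $x$. Let the current piece be $p_A$ in the cluster $A$, let $C=A\cup B$ be the parent of $A$ and $g$ its merge edge. If $g$ is dead or not on $p_A$, then $p_A$ is a piece of $C$. Otherwise let $p_B$ be the piece of $B$ on $g$. If $p_A\cup p_B$ has an alive external edge of $C$, it is a piece of $C$ and we go on. If not, then $R=p_A\cup p_B$ and the climb ends. It ends at the root at the latest, because the root has no external edges. Now $R$ is central in $R$, and Lemma~\ref{lem:central}(ii) with $S_A=w(p_A)$, $S_B=w(p_B)$ tells us which of $p_A$, $p_B$ is central.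

From here we descend. The state is a cluster $C$, a piece $p\subseteq R$ of $C$ that is central in $R$, and the values $\mathrm{out}(f)$ for the alive external edges $f$ of $C$ on $p$; these are exactly the edges of $G'[R]$ leaving $p$. Let $C=A\cup B$ with merge edge $g$. Take an alive external edge of $C$ on $p$, say one with its endpoint in $A$, and let $r$ be the piece of $A$ on it. If $g$ is dead or not on $r$, then $p=r$, and we pass to $(A,r)$ with the same values. Otherwise $p=p_A\cup p_B$ with $p_A=r$ and $p_B$ the piece of $B$ on $g$. Then Lemma~\ref{lem:central}(ii) yields a central piece of $A$ or of $B$ together with its values. The descent ends with a central singleton. Climbing and descending take $O(1+D)$ time.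

\emph{Main loop.} Keep a stack of pairs (vertex $x$ of $G'$, parent vertex), initially one pair with arbitrary $x$ and no parent. We maintain that the components of $F$ are the sets $X'$, where $X$ ranges over the components of the tree still to be decomposed (one stack entry each), and the copy paths of the vertices already chosen. Pop a pair $(x,v)$ and find a central singleton $\{c'\}$ in the component $R=H'$ of $x$. By Lemma~\ref{lem:central}(i) the vertex $c$ with copy $c'$ is a centroid of $H$. Record $v$ as its parent. Walk over all copies of $c$, kill every alive original edge at them, and push the other endpoint of each with parent $c$. Each vertex is chosen once and each edge is killed at most once, so the total time is $O(m(1+D))$.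
\end{proof}

\section{The coarse-to-fine algorithm}\label{sec:algorithm}

Let $J=\lfloor\log n\rfloor$. The algorithm has a threshold parameter $h$, a positive integer: components with fewer than $2^h$ vertices are left to Lemma~\ref{lem:mlogm}. The right value of $h$ is about $8\log\lambda$ with $\lambda=2+\log\rho$. Instead of deriving it from the weights we find it by trial: for $q=0,1,2,\dots$ we execute Run($8\cdot2^q$) from scratch, until a run finishes without being aborted. Run($h$) aborts itself when it has scanned more than $26n$ blocks. We shall see that every run that finishes is correct, whatever $h$ is, and that a run with sufficiently large $h$ does finish.

\subsection{State of a run}\label{sec:state}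

Build $G'$ and the hierarchy. The run maintains the set of \emph{removed} vertices of $G$, which have already been placed in the centroid tree. The components of $G$ minus the removed vertices are the \emph{pending} components. Initially nothing is removed and $G$ is pending.

\emph{Blocks.} A doubly linked list $Q$ contains disjoint clusters covering $V(G')$, the \emph{blocks}; initially $Q=\{V(G')\}$. For every edge of $G'$ between two blocks we maintain, for each of its two ends, an \emph{end pointer} to the block containing this end. The operation Expand($C$) replaces $C\in Q$ by its children $A,B$, sets the two end pointers of the merge edge, updates one end pointer for each of the at most three external edges of $C$, and marks $C$ as expanded; each external edge of $C$ is an external edge of exactly one of $A,B$. This takes $O(1)$ time. Each cluster is expanded at most once, so there are at most $n'-1$ expansions.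

\emph{Edges.} An original edge is \emph{dead} if at least one of its two vertices in $G$ has been removed, and \emph{alive} otherwise. Copy edges are always alive. So for every pending component $H$, all edges of $G'$ inside $H'$ are alive and all edges leaving $H'$ are dead.

\emph{Buckets.} A pending component $H\ne G$ arose by removal of a vertex, its \emph{parent vertex}. It is represented by the dead original edge joining it to its parent vertex, with the side in $H$ marked. The end pointer on this side gives a block in $H'$. Bucket $j$ is a list of the pending components of size in $[2^j,2^{j+1})$. A table of $\lfloor\log s\rfloor$ for $1\le s\le n$ is computed in advance by counting. Initially $G$ is in bucket $J$.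

\emph{Invariant.} Between calls of the procedure Split below,
\begin{equation}\label{eq:inv}
\text{every block is contained in $H'$ for a pending $H$, or is a single copy of a removed vertex.}
\end{equation}
It holds initially, and expansions preserve it.

\subsection{Run($h$)}

\emph{Phases $j=J,J-1,\dots,h$} (none if $h>J$). First expand, in order of decreasing level, all clusters of level greater than $j$ that have not been expanded yet. In this order the parent of a cluster is expanded before it, so the cluster is in $Q$ when its turn comes. The scan of the backwards creation list resumes where the previous phase stopped. We call these the \emph{bulk expansions}. Then, while bucket $j$ is nonempty, take a component $H$ from it and call Split($H$).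

\emph{Split($H$).} Let $\omega=w(H)$.
\begin{enumerate}
\item \emph{Scan.} Traverse the blocks in $H'$ along alive edges, starting at a known one (for $H=G$, at any block). They form a tree, since each block is connected. Let $K_H$ be their number. Root this tree at the starting block and compute $\omega$ and the subtree weights $\mathrm{sub}(\cdot)$. Let $C$ be a deepest block with $2\,\mathrm{sub}(C)\ge\omega$. Child subtrees of $C$ weigh less than $\omega/2$, and everything outside the subtree of $C$ weighs $\omega-\mathrm{sub}(C)\le\omega/2$. So $C$ is central in $H'$, and the values $\mathrm{out}(f)$ for its alive external edges $f$ are known.
\item \emph{Descend.} While $C$ is not a singleton, expand it into $A,B$ and use Lemma~\ref{lem:central}(ii) with $R=H'$, $p_A=A$, $p_B=B$ to replace $C$ by one of $A,B$ that is central in $H'$. The edges of $G'[H']$ leaving a block are its alive external edges. In the end $C=\{c'\}$, and the vertex $c$ with copy $c'$ is a centroid of $H$ by Lemma~\ref{lem:central}(i). Let its parent in the output be the parent vertex of $H$ (none for $H=G$).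
\item \emph{Isolate.} Walk from $c'$ along copy edges to all copies of $c$. When going along a copy edge $xy$ from a copy $x$ with $\{x\}\in Q$, the edge $xy$ joins two blocks and its end pointer at $y$ gives the block containing $y$. While this block is not $\{y\}$, expand it; the end pointer then moves to the child containing $y$.
\item \emph{Cut.} Remove $c$. For every copy of $c$ whose original edge $f$ was alive until now, mark $f$ as dead. Beyond $f$ lies a component $X$ of $H-c$, and $f$ is the only edge between $X$ and $c$. Starting at the end pointer of $f$ on the side of $X$, traverse the blocks in $X'$ along alive edges, add their sizes to obtain $|X|$, and put $X$ with parent vertex $c$ into bucket $\lfloor\log|X|\rfloor\le j$.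
\end{enumerate}

A counter records the total number of blocks visited in Step~1 of all calls. If it exceeds $26n$, the run is aborted at once.

\emph{Final stage.} All pending components now have fewer than $2^h$ vertices; if there were no phases, this holds because $n<2^{J+1}\le2^h$. Extract each of them from $G$ by a traversal that avoids removed vertices, renumber its vertices, apply Lemma~\ref{lem:mlogm}, and attach the root of the result to the parent vertex of the component (if the component is $G$, there is none).

\begin{lemma}\label{lem:correct}
Every run that is not aborted outputs a centroid tree. Moreover, every cluster expanded inside a call Split($H$) contains a copy of the centroid that this call removes.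
\end{lemma}

\begin{proof}
After Step~3 all copies of $c$ are blocks by themselves. Blocks are connected, so no block meets two components of $H-c$, and \eqref{eq:inv} holds again after the call. Also every edge killed in Step~4 joins two blocks, so its end pointers exist. This is the reason for Step~3: without it a block could contain copies of $c$ together with parts of several components. By Step~2 every chosen vertex is a centroid of its component, and its children in the output are the roots of the trees for the components left by its removal. With Lemma~\ref{lem:mlogm} the output is a centroid tree. As for the last statement, the clusters expanded in Step~2 all contain the final vertex $c'$, and those expanded in Step~3 contain the copy $y$ of $c$.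
\end{proof}

\section{The running time}\label{sec:time}

\subsection{The cost of one run}

\begin{lemma}\label{lem:cost}
Every execution of Run($h$), aborted or not, takes $O(n(1+\min\{h,\log n\}))$ time.
\end{lemma}

\begin{proof}
Building the structures and the table and scanning the list of clusters costs $O(n)$, and there are $O(n)$ expansions. Blocks have at most three external edges, so Step~1 costs $O(1)$ per visited block, and at most $26n+1$ blocks are visited in Step~1 altogether. Step~2 costs $O(1)$ per expansion and $O(1)$ per call. Step~3 costs $O(1)$ per copy of $c$ and per expansion; copies of removed vertices number at most $n'$ in total. The traversals in Step~4 of Split($H$) visit at most $K_H$ blocks plus one for each expansion in this call, because each expansion adds one block. So the phases take $O(n)$ time.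

Extracting the final components takes $O(n)$ time. If they have $m_1,m_2,\dots$ vertices, then $\sum m_i\le n$ and $m_i\le\min\{n,2^h\}$, and by Lemma~\ref{lem:mlogm} they cost $\sum_iO(m_i(1+\log m_i))=O(n(1+\min\{h,\log n\}))$.
\end{proof}

\subsection{A run with large threshold is not aborted}

Recall that $\lambda=2+\log\rho\ge2$.

\begin{proposition}\label{prop:noabort}
Let $h\ge8$ be an integer. If $h>J$ or $h\ge8\log\lambda$, then Run($h$) is not aborted.
\end{proposition}

If $h>J$, there are no phases and Step~1 is never executed. For the rest of this subsection let $8\log\lambda\le h\le J$ and $h\ge8$. We consider the run without the abort rule and show that $\sum K_H\le26n$, where the sum is over all components processed in phases $J,\dots,h$. As on the path, we first bound the number of blocks of one component, and then count components and boundary edges.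

\begin{lemma}\label{lem:blocks}
If $H$ is processed in phase $j\ge h$ and $P_j[H]$ denotes the set of clusters of $P_j$ contained in $H'$, then $K_H\le|P_j[H]|+2j\,\partial H$.
\end{lemma}

\begin{proof}
Let $D\subseteq H'$ be a block when Split($H$) starts. All clusters of level greater than $j$ have been expanded, so $D$ has level at most $j$. If $D\notin P_j$, then $D$ has a parent $D^+$ of level at most $j$, and $D^+$ has been expanded. The bulk expansions so far concerned only levels greater than $j$, so $D^+$ was expanded in an earlier call of Split. By Lemma~\ref{lem:correct} it contains a copy of a removed vertex, so $D^+\not\subseteq H'$. But $D^+$ is connected and meets $H'$. Hence it contains both endpoints of an edge leaving $H'$. For a fixed edge, the clusters containing both its endpoints form a chain with distinct levels, all at least $1$, so at most $j$ of them have level at most $j$. Each of them has two children. Summing over the $\partial H$ edges that leave $H'$ gives at most $2j\,\partial H$ blocks $D\notin P_j$.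
\end{proof}

A component that is pending at some time of the run and has size in $[2^j,2^{j+1})$ is called a \emph{phase-$j$ component}. For $j\ge h$ these are exactly the components processed in phase $j$. The next statement is the only place where the ratio of the weights enters.

\begin{lemma}\label{lem:lambda}
For $j\ge h$, each vertex of $G$ lies in at most $\lambda$ phase-$j$ components.
\end{lemma}

\begin{proof}
The phase-$j$ components containing a given vertex form a chain $H_1\supset H_2\supset\dots\supset H_r$; let $r\ge1$. Since $H_{i+1}$ lies in a component left after removing a centroid of $H_i$, we have $w(H_{i+1})\le w(H_i)/2$. With $w_{\min}$ and $w_{\max}$ the extreme weights,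
\[
2^jw_{\min}\le w(H_r)\le2^{-(r-1)}w(H_1)<2^{-(r-1)}2^{j+1}w_{\max}.
\]
So $2^{r-1}<2\rho$ and $r<2+\log\rho=\lambda$.
\end{proof}

For centroid decompositions in general, some dependence on $\rho$ is unavoidable in such a bound. In a star whose center has weight $1$ and whose $2^{j+1}-2$ leaves have weights $3^0,3^1,3^2,\dots$, with $j\ge1$, one leaf is removed at a time, and the center lies in components of all the $2^j$ sizes from $2^{j+1}-1$ down to $2^j$.

\begin{lemma}\label{lem:sums}
For $j\ge h$, with sums over all phase-$j$ components $H$:
\begin{itemize}
\item[(a)] $\sum_H|P_j[H]|\le\lambda|P_j|$.
\item[(b)] At most $2\lambda n/2^j$ components of size at least $2^j$ are pending at some time of the run.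
\item[(c)] $\sum_H\partial H\le2\lambda^2n/2^j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Pick a copy of a vertex $v$ in each cluster of $P_j$. If the cluster is contained in $H'$, then $v\in H$, and this holds for at most $\lambda$ phase-$j$ components.

(b) By Lemma~\ref{lem:lambda} the sizes of the phase-$i$ components add up to at most $\lambda n$, so there are at most $\lambda n/2^i$ of them, for each $i\ge j$. Sum over $i\ge j$.

(c) Let the edge $e=vu$ of $G$ leave a phase-$j$ component $H$, with $u\in H$. When $H$ arose, $v$ had been removed and $u$ had not. In particular $e$ determines which of its endpoints plays the role of $u$, namely the one that outlives the other, independently of $H$. Let $X_e$ be the component containing $u$ that was created by the removal of $v$; it exists, since $u$ and $v$ are adjacent and lay in the same component until then. The components containing $u$ form a decreasing chain in order of creation, and $X_e$ was created not later than $H$. So $X_e\supseteq H$ and $|X_e|\ge2^j$. Moreover, $X_e$ determines $e$, as the unique edge between $X_e$ and its parent vertex. By (b), at most $2\lambda n/2^j$ edges $e$ occur. For each of them, $u$ lies in at most $\lambda$ phase-$j$ components.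
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:noabort}]
For $j\le J\le\log n$ we have $n'(11/12)^j\ge n2^{-j}\ge1$, so \eqref{eq:Pi} gives $|P_j|\le n'(11/12)^j\le2n(11/12)^j$. By Lemmas~\ref{lem:blocks} and~\ref{lem:sums}, summing over the phases $j=h,\dots,J$ and extending the sum to all $j\ge h$,
\begin{align*}
\sum_HK_H&\le\sum_{j\ge h}\Bigl(2\lambda n\bigl(\tfrac{11}{12}\bigr)^j+4\lambda^2n\,j2^{-j}\Bigr)\\
&=24\lambda n\bigl(\tfrac{11}{12}\bigr)^h+8\lambda^2n(h+1)2^{-h},
\end{align*}
where we used $\sum_{j\ge h}j2^{-j}=(h+1)2^{1-h}$.

For the first term, $(12/11)^2>1.19$, $1.19^2>1.416$ and $1.416^2>2$, so $(12/11)^8>2$. With $h\ge8\log\lambda$ this gives $\lambda(11/12)^h\le\lambda2^{-h/8}\le1$. For the second term, $\lambda^2\le2^{h/4}$, so $8\lambda^2(h+1)2^{-h}\le8(h+1)2^{-3h/4}$. The right-hand side equals $9/8$ at $h=8$ and decreases for larger $h$, so it is at most $2$. Hence $\sum K_H\le24n+2n=26n$, and the counter never exceeds $26n$.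
\end{proof}

\subsection{Total time}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(U)]
Let $q^*$ be the least $q\ge0$ with $8\cdot2^q>\log n$ or $2^q\ge\log\lambda$. By Proposition~\ref{prop:noabort}, Run($8\cdot2^{q^*}$) is not aborted, so the algorithm stops with some $q\le q^*$; by Lemma~\ref{lem:correct} its output is a centroid tree. If $q^*\ge1$, then $8\cdot2^{q^*-1}\le\log n$ and $2^{q^*-1}<\log\lambda$. So in all cases
\[
2^{q^*}\le1+2\min\{\log n,\log\lambda\},\qquad\log\lambda=\log(2+\log\rho)\le1+\log(1+\log\rho).
\]
By Lemma~\ref{lem:cost} the total time is at most
\[
\sum_{q=0}^{q^*}O\bigl(n(1+8\cdot2^q)\bigr)=O(n2^{q^*})=O\bigl(n(1+\min\{\log n,\log(1+\log\rho)\})\bigr)=O(n\,\Lambda(n,\rho)).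
\]

The algorithm respects the model. All operations on weights are additions, subtractions and comparisons; doubling is an addition. All array indices are names of vertices, edges and clusters, levels, size classes, or size counters. The thresholds $8\cdot2^q$ and the bound $26n$ depend only on the number of the run and on $n$, so neither $W$ nor $\rho$ has to be known.
\end{proof}

Together with Section~\ref{sec:lower} this proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{phd} \emph{Search Trees On Graphs}, \texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 45994/\allowbreak phd.pdf?isAllowed=y\&\allowbreak save=y\&\allowbreak sequence=1}.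
\end{thebibliography}
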